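\title{Every nontrivial combinatory algebra embeds in an orderable one}

\begin{abstract}
A combinatory algebra is absolutely unorderable if it cannot be embedded in any combinatory algebra that admits a compatible partial order other than equality. Plotkin's conjecture asserts that a nontrivial absolutely unorderable combinatory algebra exists. We disprove it: every nontrivial combinatory algebra embeds in an orderable one. An absolutely unorderable algebra must carry a chain of ternary polynomials satisfying generalized Mal'cev identities, and we show by two nested applications of the fixed-point theorem that such a chain, of any length, collapses a combinatory algebra to one element. The argument works in any variety, for any nontrivial algebra in which systems of polynomial fixed-point equations have polynomial solutions, and it embeds an arbitrary poset in the ordered extension.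
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{combinatory algebra} is an algebra $\mathbf A=(A,\cdot,\mathbf k,\mathbf s)$ with a binary operation, called application, and two constants, such that
\[
\mathbf kxy=x,\qquad \mathbf sxyz=xz(yz)\qquad\text{for all }x,y,z\in A .
\]
Application is written by juxtaposition and associates to the left, so $xyz$ means $(xy)z$. Each element $a$ is at once an argument and a function $x\mapsto ax$. The axioms are identities, so combinatory algebras form a \emph{variety}: a class of algebras of one signature defined by identities, hence closed under subalgebras, products and quotients. An algebra is \emph{trivial} if it has exactly one element. A combinatory algebra is trivial if and only if $\mathbf k=\mathbf s$. Indeed $\mathbf{skk}x=\mathbf kx(\mathbf kx)=x$ always holds. If $\mathbf k=\mathbf s$, then $x=\mathbf{kkk}x=\mathbf kx$ for all $x$; hence $xy=\mathbf kxy=x$ for all $x,y$, in particular $\mathbf kx=\mathbf k$, and so $x=\mathbf k$ for all $x$.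

\begin{definition}\label{def:order}
Let $\mathbf A$ be an algebra in a variety $\mathcal W$. A preorder (a reflexive and transitive relation) on $A$ is \emph{compatible} if every basic operation is monotone in each of its arguments. The algebra $\mathbf A$ is \emph{orderable} if it admits a compatible partial order other than equality, and \emph{unorderable} otherwise. It is \emph{absolutely unorderable} in $\mathcal W$ if it cannot be embedded in any orderable algebra of $\mathcal W$.
\end{definition}

For a combinatory algebra, compatibility means that $u\le u'$ implies $uv\le u'v$ and $vu\le vu'$. An algebra may be unorderable only because it lacks suitable elements: an extension may order new elements and leave the old ones incomparable. Absolute unorderability says that the algebra carries an obstruction to order into every extension. Two familiar varieties show the two extremes.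

\begin{example}\label{ex:extremes}
No semigroup $S$ is absolutely unorderable. The map $s\mapsto(s,0)$ embeds $S$ in $S\times(\{0,1\},\min)$, and the product of equality on $S$ with the order $0<1$ is a compatible partial order other than equality. In contrast, every group, with inversion as a basic operation, is unorderable, so every group is absolutely unorderable in the variety of groups. To see this let $p(u,v,w)=uv^{-1}w$, which is monotone in each argument for any compatible order. It is a \emph{Mal'cev operation}, that is, $p(u,v,v)=u$ and $p(u,u,v)=v$. So $u\le v$ implies $v=p(v,u,u)\le p(v,v,u)=u$.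
\end{example}

The problem, as stated in \cite{scott}, is the following.

\medskip
\noindent\textbf{Plotkin's conjecture.} \emph{There is a nontrivial combinatory algebra that is absolutely unorderable in the variety of combinatory algebras.}
\medskip

There are reasons to expect a positive answer. The semigroup trick needs a one-element subalgebra of an orderable algebra, and a combinatory algebra with a one-element subalgebra has $\mathbf k=\mathbf s$. The group example suggests looking for a combinatory algebra with an element $M$ such that $Muvv=u$ and $Muuv=v$ hold in it and in all its extensions. The natural weapon against such an $M$ is the fixed-point theorem: every polynomial map of a combinatory algebra has a fixed point (Section~\ref{sec:fp}). For $c\ne d$ the map $x\mapsto Mcxd$ exchanges $c$ and $d$, so a fixed point $x$ is a third element, and then the two identities say nothing about $Mcxd$. Nor is the exchange of two elements suspicious in itself. Put $\mathbf t=\mathbf k$ and $\mathbf f=\mathbf k(\mathbf{skk})$, so that $\mathbf tuv=u$ and $\mathbf fuv=v$. In every nontrivial combinatory algebra $\mathbf t\neq\mathbf f$, and the polynomial map $x\mapsto x\mathbf f\mathbf t$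 exchanges $\mathbf t$ and $\mathbf f$ and has a fixed point. Nevertheless the conjecture is false.

\begin{theorem}\label{thm:main}
Every nontrivial combinatory algebra embeds in an orderable combinatory algebra. Consequently a combinatory algebra is absolutely unorderable if and only if it is trivial.
\end{theorem}

The proof has three parts. Combinatory algebras have a uniform fixed-point property (FP), established in Section~\ref{sec:fp}; nothing else about them is used. An algebra with (FP) that carries a Mal'cev polynomial, or more generally a chain of ternary polynomials that together act like one, is trivial; this is the heart of the paper, done for a single polynomial in Section~\ref{sec:one} and for chains in Section~\ref{sec:chains}. Finally, an algebra without such a chain can be extended freely by new elements $x\le y$ without forcing $y\le x$ (Section~\ref{sec:free}). This yields a stronger result, Theorem~\ref{thm:general}, valid in any variety and with any poset in place of the chain $x<y$. Section~\ref{sec:consequences} derives Theorem~\ref{thm:main} and consequences for subvarieties and for congruence permutability.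

\section{Compatible preorders and Mal'cev chains}\label{sec:prelim}

All signatures are finitary and all algebras are nonempty. A \emph{term over $A$} is a term of the signature of $\mathbf A$ in which elements of $A$ may occur as additional constants, called parameters. A \emph{polynomial function} on $\mathbf A$ is a function $A^k\to A$, $k\ge0$, given by a term over $A$ in $k$ variables. Polynomial functions are closed under composition, and those of arity $0$ are the elements of $A$.

Compatible preorders are easier to construct than compatible partial orders, and part (d) of the next lemma turns the former into the latter.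

\begin{lemma}\label{lem:preorders}
Let $\mathbf B$ and $\mathbf D$ be algebras of the same signature.
\begin{enumerate}
\item[(a)] Polynomial functions on $\mathbf B$ are monotone in each argument for every compatible preorder on $\mathbf B$.
\item[(b)] If $g:\mathbf B\to\mathbf D$ is a homomorphism and $\le$ is a compatible preorder on $\mathbf D$, then $\{(u,v): g(u)\le g(v)\}$ is a compatible preorder on $\mathbf B$.
\item[(c)] Every subset of $B\times B$ is contained in a least compatible preorder.
\item[(d)] If $\le$ is a compatible preorder on $\mathbf B$, then $\theta=\{(u,v):u\le v\le u\}$ is a congruence, and $[u]\sqsubseteq[v]:\iff u\le v$ defines a compatible partial order on $\mathbf B/\theta$.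
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Use induction on the term. Variables and parameters are monotone by reflexivity. For a term $f(t_1,\dots,t_k)$, raise the values of $t_1,\dots,t_k$ one at a time and use transitivity.

(b) Reflexivity and transitivity are inherited. If $g(u)\le g(v)$, then $g(f(\dots,u,\dots))=f(\dots,g(u),\dots)\le f(\dots,g(v),\dots)=g(f(\dots,v,\dots))$.

(c) The relation $B\times B$ is a compatible preorder, and an intersection of compatible preorders is one.

(d) The relation $\theta$ is an equivalence. If $(u,v)\in\theta$, then $f(\dots,u,\dots)\le f(\dots,v,\dots)\le f(\dots,u,\dots)$, and changing one argument at a time shows that $\theta$ is a congruence. The relation $\sqsubseteq$ is well defined by transitivity, antisymmetric by the definition of $\theta$, and inherits the remaining properties from $\le$.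
\end{proof}

The computation for groups in Example~\ref{ex:extremes} climbs from $v$ to $u$ in one step. The following notion allows several steps.

\begin{definition}\label{def:chain}
A \emph{Mal'cev chain of length $n\ge1$} on $\mathbf A$ is a sequence of polynomial functions $p_1,\dots,p_n:A^3\to A$ such that, for all $u,v\in A$,
\begin{equation}\tag{M}\label{eq:M}
p_1(u,v,v)=u,\qquad p_i(u,u,v)=p_{i+1}(u,v,v)\quad(1\le i<n),\qquad p_n(u,u,v)=v .
\end{equation}
\end{definition}

A chain of length $1$ is a Mal'cev polynomial. A trivial algebra has chains of every length.

\begin{lemma}\label{lem:symmetric}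
If $\mathbf A$ has a Mal'cev chain, then every compatible preorder on $\mathbf A$ is symmetric. In particular $\mathbf A$ is unorderable.
\end{lemma}

\begin{proof}
If $u\le v$, raising the middle argument from $u$ to $v$ in each $p_i$ gives
\[
v=p_1(v,u,u)\le p_1(v,v,u)=p_2(v,u,u)\le\dots\le p_n(v,v,u)=u .
\]
A symmetric partial order is equality.
\end{proof}

Section~\ref{sec:free} proves a converse: an absolutely unorderable algebra has a Mal'cev chain. Our task is therefore to exclude chains of every length.

\section{Uniform fixed points}\label{sec:fp}

\begin{definition}\label{def:fp}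
An algebra $\mathbf A$ has property \emph{(FP)} if for all $r\ge1$, $q\ge0$ and all polynomial functions $f_1,\dots,f_r:A^{r+q}\to A$ there are polynomial functions $\varphi_1,\dots,\varphi_r:A^q\to A$ with
\[
\varphi_i(\vec h)=f_i\bigl(\varphi_1(\vec h),\dots,\varphi_r(\vec h),\vec h\bigr)\qquad(1\le i\le r,\ \vec h\in A^q).
\]
\end{definition}

Thus every system $X_i=f_i(X_1,\dots,X_r,\vec h)$ has a solution, and a solution can be chosen that depends polynomially on $\vec h$. For $q=0$ the property says that the system has a solution in $A$. A nontrivial group fails (FP), since $X=Xg$ has no solution for $g\ne1$. To prove (FP) for combinatory algebras we recall two basic facts.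

\begin{lemma}[Combinatory completeness]\label{lem:complete}
Let $\mathbf A$ be a combinatory algebra and $t(x_1,\dots,x_k)$, $k\ge1$, a term over $A$. There is $e\in A$ with $e\,a_1\cdots a_k=t(a_1,\dots,a_k)$ for all $a_1,\dots,a_k\in A$.
\end{lemma}

\begin{proof}
We first remove the last variable: by induction on $t$ we define a term $t'(x_1,\dots,x_{k-1})$ over $A$ with $t'(a_1,\dots,a_{k-1})\,a_k=t(a_1,\dots,a_k)$. If $t=x_k$, take $t'=\mathbf{skk}$. If $t$ is a parameter, a constant or another variable, take $t'=\mathbf kt$. If $t=PQ$, take $t'=\mathbf sP'Q'$, which works because $\mathbf sP'Q'a_k=P'a_k(Q'a_k)$. Removing $x_k,x_{k-1},\dots,x_1$ in turn leaves a term without variables, and its value is $e$.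
\end{proof}

\begin{lemma}[Fixed points]\label{lem:fixed}
For every element $e$ of a combinatory algebra there is an element $\Gamma$ with $\Gamma=e\Gamma$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:complete} there is $w$ with $wv=e(vv)$ for all $v$. Then $ww=e(ww)$.
\end{proof}

Lemma~\ref{lem:fixed} solves one equation in one unknown. To solve a system uniformly, we code the $r$ unknowns as one element and take as the unknown not this element but the function that computes it from $\vec h$.

\begin{proposition}\label{prop:cafp}
Every combinatory algebra has property \emph{(FP)}.
\end{proposition}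

\begin{proof}
Let $f_1,\dots,f_r$ be given. By Lemma~\ref{lem:complete} there are $\delta,\pi_1,\dots,\pi_r\in A$ with $\delta\,b_1\cdots b_r\,v=v\,b_1\cdots b_r$ and $\pi_i\,b_1\cdots b_r=b_i$ for all $b_1,\dots,b_r,v$. Then $\delta\,b_1\cdots b_r\,\pi_i=b_i$, so $\delta\,b_1\cdots b_r$ codes the tuple $(b_1,\dots,b_r)$. Write $g\vec h$ for $g\,h_1\cdots h_q$. By Lemma~\ref{lem:complete} again there is $e\in A$ such that, for all $g\in A$ and $\vec h\in A^q$,
\[
e\,g\,\vec h=\delta\; f_1(g\vec h\pi_1,\dots,g\vec h\pi_r,\vec h)\,\cdots\, f_r(g\vec h\pi_1,\dots,g\vec h\pi_r,\vec h).
\]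
Take $\Gamma$ with $\Gamma=e\Gamma$ and put $\varphi_i(\vec h)=\Gamma\vec h\pi_i$. This is a polynomial function, and
\[
\varphi_i(\vec h)=e\,\Gamma\,\vec h\,\pi_i=f_i(\Gamma\vec h\pi_1,\dots,\Gamma\vec h\pi_r,\vec h)=f_i\bigl(\varphi_1(\vec h),\dots,\varphi_r(\vec h),\vec h\bigr).\qedhere
\]
\end{proof}

\section{The case of one Mal'cev polynomial}\label{sec:one}

Let $\mathbf A$ have (FP) and a polynomial $p$ with $p(u,v,v)=u$ and $p(u,u,v)=v$. Fix $c,d\in A$. We show that $c=d$ by exhibiting $c$ and $d$ as values of one function at one argument.

Insert two elements between $c$ and $d$ to form a sequence $c,L,R,d$, and consider the polynomial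
\[
T(s,t;u_1,u_2,u_3)=p\bigl(p(u_1,s,u_2),t,u_3\bigr).
\]
The sequence has three steps, with left ends $c,L,R$ and right ends $L,R,d$. Whatever $L$ and $R$ are, $T$ sends the left ends to $c$ and the right ends to $d$:
\begin{equation}\label{eq:one}
\begin{aligned}
T(L,R;c,L,R)&=p(p(c,L,L),R,R)=p(c,R,R)=c,\\
T(L,R;L,R,d)&=p(p(L,L,R),R,d)=p(R,R,d)=d .
\end{aligned}
\end{equation}
So $T$ contracts three steps to the single step from $c$ to $d$. Now let the contracted step be the middle step of the sequence, that is, require
\[
L=T(L,R;c,L,R),\qquad R=T(L,R;L,R,d).
\]
Both equations have the form $X=T(L,R;h_0,X,h_1)$, with $(h_0,h_1)=(c,R)$ for $X=L$ and $(h_0,h_1)=(L,d)$ for $X=R$. By \eqref{eq:one} they force $L=c$ and $R=d$, and then the two pairs coincide. So $L$ and $R$ solve the same equation $X=T(c,d;c,X,d)$, and we would be done if its solution were unique. It is far from unique: $p(p(c,c,X),d,d)=X$ for every $X$.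

The remedy is to fix a choice of solution before the coefficients are known. By (FP) with $r=1$, $q=4$ there is a polynomial function $G$ with
\begin{equation}\label{eq:oneG}
G(s,t,h_0,h_1)=T\bigl(s,t;h_0,G(s,t,h_0,h_1),h_1\bigr)
\end{equation}
for all arguments. Because $G$ is a polynomial, (FP) applies a second time, with $r=2$, $q=0$, and gives $L,R\in A$ with
\[
L=G(L,R,c,R),\qquad R=G(L,R,L,d).
\]
By \eqref{eq:oneG} and \eqref{eq:one}, $L=T(L,R;c,L,R)=c$ and $R=T(L,R;L,R,d)=d$. Substituting these values,
\[
c=L=G(c,d,c,d)=R=d .
\]

\section{Chains of arbitrary length}\label{sec:chains}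

With a chain of length $n$, a long sequence of steps cannot be contracted to one step, but it can be contracted to $n$ steps. To see how, let $\rho$ be a reflexive relation that is preserved coordinatewise by the basic operations, hence by all polynomials, and let $a_0\mathrel\rho a_1\mathrel\rho\dots\mathrel\rho a_{n+1}$. Holding $a_j$ in the middle argument of $p_j$ merges the two steps that meet at $a_j$:
\[
p_j(a_{j-1},a_j,a_j)\mathrel\rho p_j(a_j,a_j,a_{j+1})\qquad(1\le j\le n).
\]
By \eqref{eq:M} these $n$ steps fit together and lead from $a_0$ to $a_{n+1}$. The fixed-point argument needs not a relation but the polynomials that perform the contraction. For $\vec a=(a_0,\dots,a_m)$ write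
\[
\vec a^{\,-}=(a_0,\dots,a_{m-1}),\qquad \vec a^{\,+}=(a_1,\dots,a_m).
\]
The $j$th entries of $\vec a^{\,-}$ and $\vec a^{\,+}$ are the left and right ends of the $j$th step $a_{j-1}\to a_j$.

\begin{lemma}[Contraction]\label{lem:contract}
Let $\mathbf A$ have a Mal'cev chain of length $n$. For every $m\ge n$ there are polynomial functions $T_1,\dots,T_n:A^{m+1}\times A^m\to A$ such that, for all $\vec a=(a_0,\dots,a_m)\in A^{m+1}$,
\begin{equation}\label{eq:contract}
T_1(\vec a;\vec a^{\,-})=a_0,\qquad T_i(\vec a;\vec a^{\,+})=T_{i+1}(\vec a;\vec a^{\,-})\quad(1\le i<n),\qquad T_n(\vec a;\vec a^{\,+})=a_m .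
\end{equation}
\end{lemma}

\begin{proof}
Put $p_j(u,v,w)=w$ for $j>n$. Then
\begin{equation}\label{eq:extended}
p_j(u,u,v)=p_{j+1}(u,v,v)\quad\text{for all }j\ge1,\qquad p_j(u,u,v)=v\quad\text{for all }j\ge n,
\end{equation}
because for $j\ge n$ both sides of the first identity equal $v$.

We use induction on $m$. For $m=n$ nothing has to be contracted: put $T_i(\vec a;u_1,\dots,u_n)=u_i$. Then $T_i(\vec a;\vec a^{\,-})=a_{i-1}$ and $T_i(\vec a;\vec a^{\,+})=a_i$, which gives \eqref{eq:contract}.

Let $T_1,\dots,T_n$ be given for some $m\ge n$. For $\vec a=(a_0,\dots,a_{m+1})$ and $\vec u=(u_1,\dots,u_{m+1})$ define $\vec b=(b_0,\dots,b_m)$ and $\vec v=(v_1,\dots,v_m)$ by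
\[
b_0=a_0,\qquad b_j=p_j(a_j,a_j,a_{j+1}),\qquad v_j=p_j(u_j,a_j,u_{j+1})\qquad(1\le j\le m),
\]
and put $T_i'(\vec a;\vec u)=T_i(\vec b;\vec v)$, a polynomial function of $\vec a$ and $\vec u$. The sequence $\vec b$ depends only on $\vec a$ and is one step shorter.

If $\vec u=\vec a^{\,-}$, then $u_j=a_{j-1}$ and $v_j=p_j(a_{j-1},a_j,a_j)$. For $j=1$ this is $a_0=b_0$ by the first identity of \eqref{eq:M}. For $2\le j\le m$ it is $p_{j-1}(a_{j-1},a_{j-1},a_j)=b_{j-1}$ by \eqref{eq:extended}. Hence $\vec v=\vec b^{\,-}$.

If $\vec u=\vec a^{\,+}$, then $u_j=a_j$ and $v_j=p_j(a_j,a_j,a_{j+1})=b_j$. Hence $\vec v=\vec b^{\,+}$.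

So $T_i'(\vec a;\vec a^{\,-})=T_i(\vec b;\vec b^{\,-})$ and $T_i'(\vec a;\vec a^{\,+})=T_i(\vec b;\vec b^{\,+})$. Moreover $b_0=a_0$, and $b_m=p_m(a_m,a_m,a_{m+1})=a_{m+1}$ by \eqref{eq:extended}; this is where $m\ge n$ is needed. Thus \eqref{eq:contract} for the $T_i$ at $\vec b$ is \eqref{eq:contract} for the $T_i'$ at $\vec a$.
\end{proof}

For $n=1$ the induction starts with $u_1$, continues with $p(u_1,a_1,u_2)$ for $m=2$, and gives $p(p(u_1,a_1,u_2),a_2,u_3)$ for $m=3$, the polynomial of Section~\ref{sec:one}.

The contracted sequence has $n$ steps. As before, we want them to occur as steps $L_i\to R_i$ of the original sequence. Each of the $2n$ elements $L_i,R_i$ will be determined by a fixed-point equation of its own, so we cannot also impose $c=L_1$, $R_i=L_{i+1}$ and $R_n=d$. These equalities must come out as consequences. The original sequence therefore contains $n+1$ further steps $c\to L_1$, $R_i\to L_{i+1}$, $R_n\to d$, which we call \emph{links}, and has $m=2n+1$ steps in all.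

\begin{proposition}\label{prop:collapse}
If $\mathbf A$ has property \emph{(FP)} and a Mal'cev chain of some length $n\ge1$, then $|A|=1$.
\end{proposition}

\begin{proof}
Let $c,d\in A$, and take $T_1,\dots,T_n$ from Lemma~\ref{lem:contract} for $m=2n+1$.

\emph{First fixed point.} Place unknowns in the $n$ even-numbered slots of the second argument of $T_i$ and coefficients $h_0,\dots,h_n$ in the $n+1$ odd-numbered slots. By (FP) with $r=n$ there are polynomial functions $G_1,\dots,G_n$ of $\vec\alpha\in A^{2n+2}$ and $\vec h=(h_0,\dots,h_n)\in A^{n+1}$ such that, for $1\le i\le n$,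
\begin{equation}\label{eq:G}
G_i(\vec\alpha,\vec h)=T_i\bigl(\vec\alpha;\;h_0,\,G_1(\vec\alpha,\vec h),\,h_1,\,G_2(\vec\alpha,\vec h),\,h_2,\dots,G_n(\vec\alpha,\vec h),\,h_n\bigr).
\end{equation}

\emph{Second fixed point.} For $L_1,R_1,\dots,L_n,R_n\in A$ write
\[
\vec a=(c,L_1,R_1,L_2,R_2,\dots,L_n,R_n,d),\quad
\vec h^{-}=(c,R_1,\dots,R_n),\quad
\vec h^{+}=(L_1,\dots,L_n,d).
\]
Thus $\vec h^{-}$ lists the left ends and $\vec h^{+}$ the right ends of the links. The functions $G_i(\vec a,\vec h^{-})$ and $G_i(\vec a,\vec h^{+})$ are polynomial in $L_1,\dots,R_n$, with $c,d$ as parameters. By (FP) with $r=2n$, $q=0$ we can choose $L_1,\dots,R_n$ so that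
\begin{equation}\label{eq:LR}
L_i=G_i(\vec a,\vec h^{-}),\qquad R_i=G_i(\vec a,\vec h^{+})\qquad(1\le i\le n).
\end{equation}

\emph{The links are equalities.} Evaluate \eqref{eq:G} at $(\vec a,\vec h^{-})$ and at $(\vec a,\vec h^{+})$, and use \eqref{eq:LR} for the even slots. The slots are filled as follows:
\[
\begin{array}{c|ccccccc}
\text{slot} & 1 & 2 & 3 & 4 & \cdots & 2n & 2n+1\\ \hline
\text{pattern} & h_0 & G_1 & h_1 & G_2 & \cdots & G_n & h_n\\
\vec h=\vec h^{-} & c & L_1 & R_1 & L_2 & \cdots & L_n & R_n\\
\vec h=\vec h^{+} & L_1 & R_1 & L_2 & R_2 & \cdots & R_n & d
\end{array}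
\]
The last two rows are $\vec a^{\,-}$ and $\vec a^{\,+}$. Therefore $L_i=T_i(\vec a;\vec a^{\,-})$ and $R_i=T_i(\vec a;\vec a^{\,+})$, and \eqref{eq:contract} reads
\begin{equation}\label{eq:links}
L_1=c,\qquad R_i=L_{i+1}\quad(1\le i<n),\qquad R_n=d .
\end{equation}

\emph{The remaining steps are equalities.} The equations \eqref{eq:links} say that $\vec h^{-}=\vec h^{+}$. By \eqref{eq:LR}, $L_i$ and $R_i$ are values of $G_i$ at the same argument, so $L_i=R_i$ for all $i$. With \eqref{eq:links},
\[
c=L_1=R_1=L_2=R_2=\dots=L_n=R_n=d .
\]
As $c$ and $d$ were arbitrary, $|A|=1$.
\end{proof}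

\begin{remark}\label{rem:uniform}
The uniformity in (FP) is used once, at the passage from \eqref{eq:G} to \eqref{eq:LR}. If we knew only that each polynomial system has a solution, we could still choose functions $G_i$ satisfying \eqref{eq:G}, but \eqref{eq:LR} would not be a polynomial system. Groups show that some fixed-point hypothesis is needed in Proposition~\ref{prop:collapse}.
\end{remark}

\section{Ordering a free extension}\label{sec:free}

Let $\mathcal W$ be a variety, $\mathbf A\in\mathcal W$, and $X$ a set disjoint from $A$. The \emph{free extension} $\mathbf A[X]\in\mathcal W$ is the quotient of the free $\mathcal W$-algebra on $A\cup X$ by the congruence generated by all equations $f(a_1,\dots,a_k)=a$ that hold in $\mathbf A$, where $f$ is a basic operation. It is generated by the images of $A$ and $X$, and it has the following universal property: for every $\mathbf D\in\mathcal W$, every homomorphism $g:\mathbf A\to\mathbf D$ and every map $\rho:X\to D$ there is a unique homomorphism $\mathbf A[X]\to\mathbf D$ extending both. Taking $g=\mathrm{id}_A$ and any $\rho:X\to A$ shows that $\mathbf A\to\mathbf A[X]$ is injective, so we regard $A$ as a subset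 of $A[X]$. Every element of $\mathbf A[X]$ is the value of a term over $A$ at finitely many elements of $X$.

To embed $\mathbf A$ in an orderable algebra, adjoin two free elements and declare $x\le y$. The danger is that compatibility and transitivity then force $y\le x$. A derivation of $y\le x$ consists of finitely many steps, each replacing some occurrences of $x$ in a term by $y$. Marking these occurrences by a third variable turns the derivation into a Mal'cev chain.

\begin{proposition}\label{prop:xy}
Let $\mathbf A\in\mathcal W$ have no Mal'cev chain. Then $\mathbf A[x,y]$ has a compatible preorder $\le$ with $x\le y$ and $y\not\le x$.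
\end{proposition}

\begin{proof}
Let $\mathbf B=\mathbf A[x,y]$ and
\[
\rho=\bigl\{\bigl(F(x,y,x),\,F(x,y,y)\bigr): F\text{ a term over $A$ in three variables}\bigr\}.
\]
Taking for $F$ the third variable gives $(x,y)\in\rho$. Every $u\in B$ is the value at $(x,y)$ of a term over $A$ in two variables; viewing it as a term in three variables gives $(u,u)\in\rho$. If $f$ is a $k$-ary basic operation and $k$ pairs in $\rho$ are given by $F_1,\dots,F_k$, then the term $f(F_1,\dots,F_k)$ shows that $f$ applied coordinatewise yields a pair in $\rho$. Together with reflexivity, $(u,u')\in\rho$ implies $(f(\dots,u,\dots),f(\dots,u',\dots))\in\rho$. Applying this to each step of a sequence of $\rho$-steps, we see that the transitive closure $\le$ of $\rho$ is a compatible preorder. It satisfies $x\le y$.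

Suppose $y\le x$. Then there are $n\ge1$ and terms $F_1,\dots,F_n$ over $A$ such that, in $\mathbf B$,
\[
F_1(x,y,x)=y,\qquad F_i(x,y,y)=F_{i+1}(x,y,x)\quad(1\le i<n),\qquad F_n(x,y,y)=x .
\]
For $u,v\in A$ apply the homomorphism $\mathbf B\to\mathbf A$ that fixes $A$ pointwise and maps $x\mapsto v$, $y\mapsto u$. We obtain, in $\mathbf A$,
\[
F_1(v,u,v)=u,\qquad F_i(v,u,u)=F_{i+1}(v,u,v)\quad(1\le i<n),\qquad F_n(v,u,u)=v .
\]
Put $p_i(u,v,w)=F_i(w,u,v)$. Then $p_i(u,v,v)=F_i(v,u,v)$ and $p_i(u,u,v)=F_i(v,u,u)$, so the three identities above are those of \eqref{eq:M}. This contradicts the hypothesis.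
\end{proof}

\begin{remark}\label{rem:exact}
Nothing is lost by working in $\mathbf A[x,y]$. If $y\le x$ holds for the preorder constructed above, the same substitution works with $u,v$ in any extension $\mathbf D\in\mathcal W$ of $\mathbf A$. Then every such $\mathbf D$ has a Mal'cev chain, and $\mathbf A$ is absolutely unorderable by Lemma~\ref{lem:symmetric}.
\end{remark}

An \emph{order-embedding} of a poset $(P,\preceq)$ in a poset $(C,\sqsubseteq)$ is a map $\iota$ such that $p\preceq q$ if and only if $\iota(p)\sqsubseteq\iota(q)$; such a map is injective. The case of two elements controls the general case, because any relation $p\not\preceq q$ is detected by a monotone map from $P$ to a two-element chain.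

\begin{theorem}\label{thm:general}
Let $\mathcal W$ be a variety of any finitary signature, and let $\mathbf A\in\mathcal W$ have property \emph{(FP)} and $|A|>1$. For every poset $(P,\preceq)$ there are an algebra $\mathbf C\in\mathcal W$ with a compatible partial order $\sqsubseteq$, an embedding $\mathbf A\hookrightarrow\mathbf C$ and an order-embedding $P\hookrightarrow(C,\sqsubseteq)$ such that $A$ is an antichain in $C$ and no element of $A$ is comparable with an element of $P$. In particular, $\mathbf A$ is not absolutely unorderable in $\mathcal W$.
\end{theorem}

\begin{proof}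
Let $\mathbf B=\mathbf A[\{x_p:p\in P\}]$, and let $\le_P$ be the least compatible preorder on $\mathbf B$ with $x_p\le_Px_q$ whenever $p\preceq q$; it exists by Lemma~\ref{lem:preorders}(c). We must show that $\le_P$ is not too large, and homomorphisms give upper bounds. By Lemma~\ref{lem:preorders}(b) and minimality:
\begin{itemize}
\item[$(\ast)$] if $g:\mathbf B\to\mathbf D$ is a homomorphism and $\le$ is a compatible preorder on $\mathbf D$ with $g(x_r)\le g(x_{r'})$ whenever $r\preceq r'$, then $u\le_Pv$ implies $g(u)\le g(v)$.
\end{itemize}

\emph{Elements of $A$.} For $c\in A$ let $\varepsilon_c:\mathbf B\to\mathbf A$ fix $A$ pointwise and send every $x_p$ to $c$. By $(\ast)$, with equality as the preorder on $\mathbf A$, $u\le_Pv$ implies $\varepsilon_c(u)=\varepsilon_c(v)$. Hence $a\le_Pa'$ with $a,a'\in A$ implies $a=a'$. If $a\in A$ and $a\le_Px_p$ or $x_p\le_Pa$, then $a=\varepsilon_c(a)=\varepsilon_c(x_p)=c$ for every $c\in A$, contradicting $|A|>1$.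

\emph{If $x_p\le_Px_q$, then $p\preceq q$.} By Proposition~\ref{prop:collapse}, $\mathbf A$ has no Mal'cev chain; this is the only use of (FP). So Proposition~\ref{prop:xy} gives a compatible preorder $\le$ on $\mathbf A[x,y]$, formed in $\mathcal W$, with $x\le y$ and $y\not\le x$. Let $p\not\preceq q$, and let $\psi:\mathbf B\to\mathbf A[x,y]$ fix $A$ pointwise, with $\psi(x_r)=y$ if $p\preceq r$ and $\psi(x_r)=x$ otherwise. Let $r\preceq r'$. If $\psi(x_r)=y$, then $p\preceq r\preceq r'$ and $\psi(x_{r'})=y$; if $\psi(x_r)=x$, then $\psi(x_r)\le\psi(x_{r'})$ since $x\le x$ and $x\le y$. So $(\ast)$ applies to $\psi$, and $x_p\le_Px_q$ would give $y=\psi(x_p)\le\psi(x_q)=x$, which is false.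

\emph{The quotient.} Let $\mathbf C=\mathbf B/\theta\in\mathcal W$ and $\sqsubseteq$ be obtained from $\le_P$ as in Lemma~\ref{lem:preorders}(d). The homomorphism $a\mapsto[a]$ from $\mathbf A$ to $\mathbf C$ is injective with image an antichain, since $[a]\sqsubseteq[a']$ implies $a=a'$. The map $p\mapsto[x_p]$ is an order-embedding, since $[x_p]\sqsubseteq[x_q]$ means $x_p\le_Px_q$, which is equivalent to $p\preceq q$. No $[a]$ is comparable with any $[x_p]$. If $P$ is a two-element chain, then $\sqsubseteq$ is not equality, so $\mathbf C$ is orderable.
\end{proof}

\section{Combinatory algebras and their subvarieties}\label{sec:consequences}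

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A nontrivial combinatory algebra has (FP) by Proposition~\ref{prop:cafp}, so Theorem~\ref{thm:general}, applied in the variety of combinatory algebras, embeds it in an orderable one. If $\mathbf A$ is trivial and embeds in $\mathbf B$, then $\mathbf k=\mathbf s$ holds in $\mathbf B$. So $\mathbf B$ is trivial, and equality is its only partial order. Hence $\mathbf A$ is absolutely unorderable.
\end{proof}

Property (FP) concerns the algebra $\mathbf A$ alone, while the extension $\mathbf C$ is built inside whichever variety $\mathcal W$ we choose. So additional identities of $\mathbf A$ can be preserved.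

\begin{corollary}\label{cor:sub}
Let $\mathcal W$ be any subvariety of the variety of combinatory algebras, for instance the combinatory algebras satisfying some set of closed equations, that is, equations between terms without variables. Every nontrivial $\mathbf A\in\mathcal W$ embeds in an orderable algebra of $\mathcal W$, with all the properties listed in Theorem~\ref{thm:general}. This applies in particular to lambda algebras, which are the combinatory algebras satisfying Curry's finite set of closed equations \cite[Ch.~5 and 7]{barendregt}.
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:cafp}, $\mathbf A$ has (FP), so Theorem~\ref{thm:general} applies in $\mathcal W$.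
\end{proof}

For $k\ge2$, a variety is \emph{congruence $k$-permutable} if any two congruences $\theta,\eta$ of any of its members satisfy $\theta\circ\eta\circ\theta\circ\cdots=\eta\circ\theta\circ\eta\circ\cdots$, with $k$ factors on each side. We use the Hagemann--Mitschke theorem \cite{hm} in the following form: a congruence $k$-permutable variety has ternary terms $p_1,\dots,p_{k-1}$ that satisfy \eqref{eq:M}, with $n=k-1$, in every member of the variety.

\begin{corollary}\label{cor:perm}
A nontrivial combinatory algebra has no Mal'cev chain of any length $n\ge1$. No variety of combinatory algebras with a nontrivial member, even in a signature expanded by additional constants, is congruence $k$-permutable for any $k\ge2$.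
\end{corollary}

\begin{proof}
The first statement combines Propositions~\ref{prop:cafp} and~\ref{prop:collapse}. For the second, suppose that the variety is congruence $k$-permutable and let $\mathbf C$ be a member. The terms $p_1,\dots,p_{k-1}$ define polynomial functions on the underlying combinatory algebra of $\mathbf C$, with the values of the additional constants as parameters, and they form a Mal'cev chain. By the first statement $\mathbf C$ is trivial. So the variety has no nontrivial member.
\end{proof}

\begin{thebibliography}{9}

\bibitem{barendregt}
Barendregt, \emph{The Lambda Calculus}.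

\bibitem{hm}
Hagemann and Mitschke, \emph{On $n$-permutable congruences}, Algebra Universalis 3 (1973).

\bibitem{scott}
\emph{Scott Is Always Simple}, \texttt{https://core.ac.uk/download/223161609.pdf}.

\end{thebibliography}
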